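# Isometry groups of locally unitarily invariant norms, and the bilinear forms carried by qubits

## 1. Two tensor factors: unitarily invariant norms on matrices

Let $n_1,\dots,n_p$ be positive integers, $[p]=\{1,\dots,p\}$, $V=\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ and $N=\dim V$. The standard inner product $\langle\cdot,\cdot\rangle$ is conjugate-linear in the first slot, and $\|\cdot\|_2$ is its norm. We write $\mathbb T$ for the unit scalars and
$$\mathcal L=\{W_1\otimes\dots\otimes W_p:\ W_j\in M_{n_j}\text{ unitary}\}\supset\mathbb T .$$

**Definition.** A norm $\|\cdot\|$ on $V$ is *locally unitarily invariant* if $\|gv\|=\|v\|$ for all $g\in\mathcal L$ and $v\in V$. Its *isometry group* $\mathcal G$ is the group of all linear maps $\Phi:V\to V$ with $\|\Phi(v)\|=\|v\|$ for all $v$. (Such a $\Phi$ is injective, hence bijective.)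

The Euclidean norm $\|\cdot\|_2$ is an example, with $\mathcal G=U(N)$. Another is $\max|\langle w_1\otimes\dots\otimes w_p,v\rangle|$ over unit vectors $w_j\in\mathbb C^{n_j}$: it is a maximum of seminorms, it vanishes only at $0$ because product vectors span $V$, and $\mathcal L$ permutes the product vectors with unit factors.

The question is what $\mathcal G$ can be. For $p=2$ these norms are familiar: identify $x\otimes y$ with the matrix $xy^T$, so that $\mathbb C^n\otimes\mathbb C^m=M_{n,m}$. Then $W_1\otimes W_2$ acts as $X\mapsto W_1XW_2^T$, and locally unitarily invariant means $\|UXV\|=\|X\|$ for all unitary matrices $U,V$. If $n=m$, the swap $S(x\otimes y)=y\otimes x$ is the transposition $X\mapsto X^T$.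

We use the following textbook facts throughout. A closed subgroup $G$ of $U(N)$ is a compact Lie group with finitely many components, and its identity component $G_0$ is determined by the Lie algebra $\mathfrak g=\{X:e^{tX}\in G\ \forall t\in\mathbb R\}\subset\mathfrak u(N)$. The Lie algebra $\mathfrak{sl}(n)$, $n\ge2$, is simple, so its adjoint module is irreducible. An external tensor product of irreducible modules over a direct sum of complex Lie algebras is irreducible. A submodule of a direct sum of pairwise inequivalent irreducible modules is the sum of some of them. An automorphism of a direct sum of simple Lie algebras permutes the summands. Finally, every automorphism of the algebra $M_n$ has the form $X\mapsto TXT^{-1}$. If it also respects $*$, then $T^*T$ commutes with all of $M_n$, so it is a positive scalar and $T$ can be taken unitary.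

**Lemma 1.** For every $p$, the isometry group $\mathcal G$ of a locally unitarily invariant norm is compact, and $\mathcal L\subset\mathcal G\subset U(N)$.

*Proof.* $\mathcal G$ is closed and bounded in $\mathrm{End}(V)$, hence a compact group. Averaging an inner product over Haar measure gives a $\mathcal G$-invariant inner product $\langle u,Av\rangle$ with $A>0$, that is, $g^*Ag=A$ for $g\in\mathcal G$. For $g\in\mathcal L$ we have $g^*=g^{-1}$, so $A$ commutes with $\mathcal L$. The unitary matrices span $M_n$, so $\mathcal L$ spans $\bigotimes_jM_{n_j}=\mathrm{End}(V)$. Hence $A$ is a scalar, and $g^*g=I$ for all $g\in\mathcal G$. $\square$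

**Proposition A (two factors).** Let $n,m\ge2$ and let $\|\cdot\|$ be a locally unitarily invariant norm on $\mathbb C^n\otimes\mathbb C^m$. Either $\|\cdot\|$ is a multiple of $\|\cdot\|_2$ and $\mathcal G=U(nm)$, or $\mathcal G=\mathcal L$ if $n\ne m$, and $\mathcal G=\mathcal L\cup S\mathcal L$ if $n=m$.

In matrix language this is the known result cited as Sourour 1981; Li, Tsing 1990; Đoković, Li 1994: if the norm is not a multiple of the Frobenius norm, the isometries are $X\mapsto UXV$ and, when $n=m$, also $X\mapsto UX^TV$.

*Proof.* **Step 1: find the Lie algebra.** Let $\mathfrak g$ be the Lie algebra of $\mathcal G$ and $\mathfrak g_{\mathbb C}=\mathfrak g+i\mathfrak g$. Splitting $M_n=\mathbb CI\oplus\mathfrak{sl}(n)$ in each factor gives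
$$\mathfrak{gl}(V)=\mathbb CI\ \oplus\ \mathfrak{sl}(n)\otimes I\ \oplus\ I\otimes\mathfrak{sl}(m)\ \oplus\ \mathfrak{sl}(n)\otimes\mathfrak{sl}(m).$$
Since $\mathcal L\subset\mathcal G$, the algebra $\mathfrak g_{\mathbb C}$ contains the first three summands. It is a module, under commutators, for $\mathfrak l=\mathfrak{sl}(n)\otimes I\oplus I\otimes\mathfrak{sl}(m)$. The fourth summand is an irreducible $\mathfrak l$-module, so $\mathfrak g_{\mathbb C}$ contains all of it or meets $\mathfrak g_{\mathbb C}=\mathbb CI\oplus\mathfrak l$.

Also $\mathfrak g=\mathfrak g_{\mathbb C}\cap\mathfrak u(N)$: if $X=a+ib$ is skew-Hermitian with $a,b\in\mathfrak g$, then $ib=X-a$ is skew-Hermitian, and it is Hermitian because $b$ is skew-Hermitian; so $b=0$. Hence $\mathfrak g$ is either $\mathfrak u(N)$ or the Lie algebra of $\mathcal L$. In the first case $\mathcal G=U(N)$, the norm is constant on the Euclidean unit sphere, and we are done. In the second case $\mathcal G_0=\mathcal L$, because $\mathcal L$ is compact and connected.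

**Step 2: from the identity component to the group.** Let $\mathcal G_0=\mathcal L$ and $h\in\mathcal G$. Conjugation by $h$ preserves $\mathfrak g_{\mathbb C}$, hence its derived algebra $\mathfrak l$, hence permutes the two simple summands. If it exchanges them, then $n^2-1=m^2-1$, so $n=m$, and we replace $h$ by $Sh$. Now conjugation by $h$ preserves each summand, hence the unital associative algebras $M_n\otimes I$ and $I\otimes M_m$ that they generate. As $h$ is unitary, it acts on each by a $*$-automorphism, i.e. by conjugation with unitaries $U_1$ and $U_2$. So $(U_1\otimes U_2)^{-1}h$ commutes with $\mathrm{End}(V)$ and is a scalar, and $h\in\mathcal L$. Thus $\mathcal G=\mathcal L$, or $n=m$ and $\mathcal G\subset\mathcal L\cup S\mathcal L$.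

**Step 3: for $n=m$ the swap is an isometry.** Write $v=\sum_is_i\,a_i\otimes b_i$ with orthonormal bases $(a_i)$, $(b_i)$ (singular value decomposition). The unitaries with $U_1a_i=b_i$ and $U_2b_i=a_i$ give $(U_1\otimes U_2)v=\sum_is_i\,b_i\otimes a_i=Sv$, so $\|Sv\|=\|v\|$. $\square$

## 2. From two factors to $p$: commutators of Pauli strings

For more factors, some factors may be lumped into blocks. For a partition $P=\{P_1,\dots,P_r\}$ of $[p]$ put $V_{Q}=\bigotimes_{j\in Q}\mathbb C^{n_j}$, $d_i=\dim V_{P_i}$, and
$$G_P=\{U_1\otimes\dots\otimes U_r:\ U_i\text{ unitary on }V_{P_i}\}.$$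
For a permutation $\sigma$ of $[r]$ with $d_{\sigma(i)}=d_i$ for all $i$, let $S_\sigma$ be the swap that moves the content of block $i$ to block $\sigma(i)$. We identify blocks of equal dimension through their lexicographically ordered standard bases, so $S_\sigma S_\tau=S_{\sigma\tau}$. Other unitary identifications replace $S_\sigma$ by $S_\sigma g$ with $g\in G_P$, so the set $S_\sigma G_P$ does not depend on the choice. We have $S_\sigma G_PS_\sigma^{-1}=G_P$.

**Conjecture.** For every locally unitarily invariant norm there is a partition $P$ of $[p]$ with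
$$\mathcal G=\bigcup_{\sigma}S_\sigma G_P,\tag{1}$$
the union taken over a subset of the permutations $\sigma$ of $[r]$ such that $d_{\sigma(i)}=d_i$ for all $i$.

Proposition A confirms this for $p=2$, $n,m\ge2$, with one block or with two. We are asked to prove or disprove it in general. What changes when we copy the proof?

Take all $n_j\ge2$. For $A\subset[p]$ let
$$M_A=\bigotimes_{j\in A}\mathfrak{sl}(n_j)\otimes\bigotimes_{j\notin A}\mathbb CI,\qquad \mathfrak{gl}(V)=\bigoplus_{A\subset[p]}M_A,\qquad \mathfrak l=\bigoplus_jM_{\{j\}} .$$
For instance, on $\mathbb C^2\otimes\mathbb C^2$ the four summands have dimensions $1,3,3,9$. Each $M_A$ is an irreducible $\mathfrak l$-module, and $M_{\{j\}}\cong\mathfrak{sl}(n_j)$ acts nontrivially on it exactly when $j\in A$; so different $M_A$ are inequivalent. If $G$ is a closed group with $\mathcal L\subset G\subset U(N)$ and Lie algebra $\mathfrak g$, then $\mathfrak g_{\mathbb C}=\mathfrak g+i\mathfrak g$ is an $\mathfrak l$-submodule containing $\mathbb CI\oplus\mathfrak l$. So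
$$\mathfrak g_{\mathbb C}=\mathbb CI\oplus\bigoplus_{A\in\mathcal A}M_A,\qquad \mathfrak g=\mathfrak g_{\mathbb C}\cap\mathfrak u(N),\tag{2}$$
for a family $\mathcal A=\mathcal A(G)$ of nonempty subsets of $[p]$ containing all singletons; the second equality was proved in Step 1 of Proposition A. Clearly $G\subset G'$ implies $\mathcal A(G)\subset\mathcal A(G')$. The group $G_P$ has as its family all nonempty subsets of the blocks of $P$.

So the conjecture suggests this plan: show that $\mathcal A$ always consists of all nonempty subsets of the blocks of a partition. For this one wants commutators to show, among other things, that $A\in\mathcal A$ and $\emptyset\ne E\subset A$ imply $E\in\mathcal A$. Test it on qubits, all $n_j=2$. Then $M_A$ has as basis the Pauli strings of support $A$: a letter $\sigma_x,\sigma_y$ or $\sigma_z$ at each place of $A$, and $I$ elsewhere. Take two strings of supports $A$ and $B$, and let $D\subset A\cap B$ be the set of places where both carry a letter and the letters differ. Different Pauli matrices anticommute and multiply to a multiple of the third, and equal ones multiply to $I$.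 So the strings commute if $|D|$ is even; if $|D|$ is odd, their commutator is a nonzero multiple of a string with support $(A\triangle B)\cup D$. Every $D\subset A\cap B$ occurs. Hence, for qubits, the space in (2) is closed under commutators if and only if
$$A,B\in\mathcal A,\ D\subset A\cap B,\ |D|\text{ odd}\ \Longrightarrow\ (A\triangle B)\cup D\in\mathcal A.$$
Here the plan breaks. From $A=B=\{1,2,3\}$ we get only sets of odd size, never $\{1,2\}$. In fact if $|A|,|B|,|D|$ are odd, then $|A\triangle B|=|A|+|B|-2|A\cap B|$ is even and $|(A\triangle B)\cup D|$ is odd. So the family of all odd subsets of $[p]$ is closed under commutators, and for $p\ge3$ it does not come from a partition.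

A factor of dimension $3$ or more repairs this. If $n_1=3$ and $n_2=n_3=2$, let $X=(\sigma_z\oplus0)\otimes\sigma_x\otimes\sigma_z$ and $Y=(\sigma_z\oplus0)\otimes\sigma_y\otimes\sigma_z$, both in $M_{\{1,2,3\}}$. Then $[X,Y]=2i\,(I_2\oplus0)\otimes\sigma_z\otimes I$, and $I_2\oplus0=\frac23I+\mathrm{diag}(\frac13,\frac13,-\frac23)$ has a nonzero traceless part. So $[X,Y]$ has a nonzero component in $M_{\{1,2\}}$.

What is the odd algebra? Let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. For $W\in M_2$ and $x\in\mathfrak{sl}(2)$,
$$W^TJW=\det(W)\,J,\qquad x^TJ=-Jx .\tag{3}$$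
For a set $Q$ of $k$ qubits let $\Omega_Q=J^{\otimes Q}$, or $\Omega$ for short. It is real and orthogonal, with $\Omega^T=(-1)^k\Omega$ and $\Omega^2=(-1)^kI$. By (3), $X\in M_A$ satisfies $X^T\Omega=(-1)^{|A|}\Omega X$. So if $X=X_{\rm odd}+X_{\rm even}$ is the splitting by parity of $|A|$, then $X^T\Omega+\Omega X=2\Omega X_{\rm even}$, and
$$\bigoplus_{A\subset Q,\ |A|\text{ odd}}M_A=\{X\in\mathfrak{gl}(V_Q):X^T\Omega+\Omega X=0\}.\tag{4}$$
This is the orthogonal algebra of size $2^k$ if $k$ is even, the symplectic one if $k$ is odd. For $k=2$ it is just $\mathfrak l$, of dimension $6=\dim\mathfrak{so}(4)$.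

Does it occur as the Lie algebra of isometries of a norm? It is convenient to use the antilinear map $Cv=\Omega\bar v$ on $V_Q$. Since $\Omega$ is real orthogonal,
$$C^2=(-1)^kI,\qquad \langle Cv,Cw\rangle=\overline{\langle v,w\rangle},\qquad \langle Cv,w\rangle=v^T\Omega^Tw .\tag{5}$$
A unitary $g$ commutes with $C$ iff $g\Omega=\Omega\bar g$, iff $g\Omega g^T=\Omega$ (as $\bar g^{-1}=g^T$), iff $g^T\Omega g=\Omega$ (take inverses and use $\Omega^{-1}=\pm\Omega$).

**Lemma 2.** If $k$ is odd, $\{g\in U(2^k):g^T\Omega g=\Omega\}$ acts transitively on the unit sphere of $(\mathbb C^2)^{\otimes k}$.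

*Proof.* For a unit vector $v$, $\langle Cv,v\rangle=v^T\Omega^Tv=0$ since $\Omega$ is antisymmetric. So $v,Cv$ are orthonormal, and their span is $C$-invariant as $C^2=-I$. The orthogonal complement of a $C$-invariant subspace $E$ is $C$-invariant: for $w\perp E$ and $e\in E$ we have $e=-C(Ce)$, so $\langle e,Cw\rangle=-\overline{\langle Ce,w\rangle}=0$. Continuing in the complement, we get an orthonormal basis $v,Cv,v_2,Cv_2,\dots$. The linear map taking such a basis, starting from $v$, to the corresponding one, starting from another unit vector $v'$, is unitary and commutes with $C$. $\square$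

So for $p=3$ qubits the symplectic group occurs only as part of $U(8)$: a norm invariant under it is a multiple of $\|\cdot\|_2$. For $p=4$ the form $v^T\Omega v$ is a nontrivial quadratic form, and its absolute value is a locally unitarily invariant function that a norm can use.

## 3. A norm with isometry group $\mathbb T\cdot O(2^p)$

**Lemma 3.** If all $n_j\ge2$ and $\mathcal G$ has the form (1) for a partition $P$, then $\mathcal G_0=G_P$.

*Proof.* Since $I\in\mathcal G$, $I\in S_\sigma G_P\subset\mathcal G$ for some $\sigma$ in the union. Then $S_\sigma\in G_P$, so $S_\sigma G_P=G_P\subset\mathcal G$. So $\mathcal G$ is a finite union of cosets of its compact connected subgroup $G_P$, which is therefore open and closed in $\mathcal G$. $\square$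

**Theorem 1.** Let $p\ge4$ be even, $n_1=\dots=n_p=2$, $N=2^p$, $\Omega=J^{\otimes p}$. Then
$$\nu(v)=\sqrt{\tfrac12\big(\|v\|_2^2+|v^T\Omega v|\big)}$$
is a locally unitarily invariant norm on $(\mathbb C^2)^{\otimes p}$ whose isometry group is not of the form in the conjecture. Its isometry group is $\mathbb T\cdot\{g\in U(N):g^T\Omega g=\Omega\}\cong\mathbb T\cdot O(N)$.

In particular the conjecture is false, already on $(\mathbb C^2)^{\otimes4}$.

*Proof.* **Step 1: $\nu$ is a norm, because it is a maximum of seminorms.** Now $\Omega^T=\Omega$ and $C^2=I$. Let $R=\{w:Cw=w\}$. Each $v$ is $a+ib$ with $a=\frac12(v+Cv)$ and $b=\frac1{2i}(v-Cv)$, both in $R$ because $C$ is antilinear; so $V=R\oplus iR$. By (5), $\langle\cdot,\cdot\rangle$ is real on $R$. So $R$ is a real Euclidean space of dimension $N$; write $|a|$ for its norm. For $v=a+ib$ we have $\|v\|_2^2=|a|^2+|b|^2$, and by (5)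
$$v^T\Omega v=\langle Cv,v\rangle=\langle a-ib,a+ib\rangle=|a|^2-|b|^2+2i\langle a,b\rangle .$$
For $w\in R$, $|\langle w,v\rangle|^2=\langle w,a\rangle^2+\langle w,b\rangle^2$. Its maximum over unit $w\in R$ is the largest eigenvalue of the operator $w\mapsto\langle a,w\rangle a+\langle b,w\rangle b$, which is the largest eigenvalue of the Gram matrix of $a,b$:
$$\max_{w\in R,\,|w|=1}|\langle w,v\rangle|^2=\lambda_{\max}\begin{pmatrix}|a|^2&\langle a,b\rangle\\\langle a,b\rangle&|b|^2\end{pmatrix}=\tfrac12\Big(|a|^2+|b|^2+\sqrt{(|a|^2-|b|^2)^2+4\langle a,b\rangle^2}\Big)=\nu(v)^2 .\tag{6}$$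
So $\nu$ is a maximum of seminorms, and $\nu\ge\|\cdot\|_2/\sqrt2$ gives definiteness.

**Step 2: local invariance.** For $U=\bigotimes_jW_j\in\mathcal L$, (3) gives $U^T\Omega U=\prod_j\det(W_j)\,\Omega$, a unit multiple of $\Omega$. So $|(Uv)^T\Omega Uv|=|v^T\Omega v|$.

**Step 3: $\mathcal G$ is too large for two or more blocks, too small for one.** A unitary commuting with $C$ preserves $R$ and its inner product, so by (6) it is an isometry of $\nu$. Every real orthogonal map of $R$ extends complex-linearly to such a unitary. So $\mathcal G$ contains a copy of $O(N)$ and $\dim\mathcal G\ge N(N-1)/2$. Suppose $\mathcal G$ has the form (1) for $P$ with $r$ blocks; then $\mathcal G_0=G_P$ by Lemma 3.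

If $r=1$, then $\mathcal G=U(N)$ and $\nu$ is constant on the unit sphere. But $\nu(a)=1$ for a unit vector $a\in R$, while for orthonormal $a,b\in R$ the vector $v=(a+ib)/\sqrt2$ has $v^T\Omega v=0$, so $\nu(v)=1/\sqrt2$.

If $r\ge2$, then $\dim G_P\le\sum_id_i^2$ with all $d_i\ge2$. For $d,e\ge2$ we have $(d^2-1)(e^2-1)\ge1$, i.e. $d^2+e^2\le(de)^2$. So merging blocks does not decrease the sum, and we may merge down to two: $\sum d_i^2\le d^2+(N/d)^2$ with $2\le d\le N/2$. The function $t+N^2/t$ is convex, so on $4\le t\le N^2/4$ it is at most $4+N^2/4$. But $4+N^2/4<N(N-1)/2$ is equivalent to $N^2-2N>16$, true for $N\ge16$. (For $p=4$: $68<120$.) Contradiction.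

**Step 4: the exact group.** By Lemma 1, $g\in\mathcal G$ iff $g$ is unitary and $|\beta(gv)|=|\beta(v)|$ for all $v$, where $\beta(v)=v^T\Omega v$. The open set $\{\beta\ne0\}$ is connected: on the complex line through two of its points, $\beta$ is a nonzero polynomial in one variable, and a complex line minus finitely many points is connected. So for $g\in\mathcal G$ the function $\beta(gv)/\beta(v)$, holomorphic of modulus $1$ there, is a constant $c$ with $|c|=1$. By density $\beta(gv)=c\beta(v)$ for all $v$, and since both matrices are symmetric, $g^T\Omega g=c\,\Omega$. Then $c^{-1/2}g$ preserves $\Omega$. The converse is clear. The unitaries preserving $\Omega$ are those commuting with $C$, and they form a group isomorphic to $O(R)\cong O(N)$. $\square$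

It is instructive to see why $p=2$ gives nothing new. For $v\leftrightarrow X\in M_2$ with singular values $s_1,s_2$ one computes $v^T(J\otimes J)v=2\det X$, so $\nu(v)^2=\frac12(s_1^2+s_2^2+2s_1s_2)$ and $\nu=\frac1{\sqrt2}(s_1+s_2)$, a multiple of the trace norm. Step 4 applies and gives the group $\mathbb T\cdot O(4)$. By Proposition A it must be $\mathcal L\cup S\mathcal L$, since $\nu$ is not a multiple of $\|\cdot\|_2$. Its Lie algebra is that of $\mathcal L$, in agreement with $\mathfrak l\cong\mathfrak{so}(4)$.

## 4. Patterns of blocks, and the exact range of the conjecture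

Which other groups occur, and for which dimensions does the conjecture survive?

Factors with $n_j=1$ can be ignored. Deleting them changes neither $V$, $\mathcal L$ nor $\mathcal G$. If all $n_j=1$, then $\mathcal G=\mathbb T$ and (1) holds. Otherwise, given the form (1) for the remaining indices, attach the deleted ones to any block. Conversely, if (1) holds with them, delete them from all blocks and drop the blocks that become one-dimensional; their scalars go into another block, and permuting them does nothing. So *from now on all $n_j\ge2$*, and $p$ is the number of indices. We call $j$ a *qubit* if $n_j=2$ and *big* if $n_j\ge3$.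

**Definition.** A *pattern* is a partition $P=\{P_1,\dots,P_r\}$ of $[p]$ in which each block has a type U or F; type F is allowed only for blocks consisting of at least $3$ qubits. Its group is $K=\{g_1\otimes\dots\otimes g_r:g_i\in K_i\}$, where $K_i=U(V_{P_i})$ for type U, and for type F
$$K_i=\mathbb T\cdot\{g\in U(V_{P_i}):g^T\Omega_{P_i}g=\Omega_{P_i}\}_0 .$$

In type F, $K_i$ is $\mathbb T\cdot SO(2^{|P_i|})$ for $|P_i|$ even and $\mathbb T\cdot Sp(2^{|P_i|-1})$ (compact symplectic group) for $|P_i|$ odd. The group $K$ is compact and connected, being a continuous image of $\prod K_i$. It contains $\mathcal L$: up to scalars, an element of $\mathcal L$ on a type F block is a tensor product of matrices in $SU(2)$; these preserve $\Omega_{P_i}$ by (3), and they form a connected set.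

As an example, three qubits have six patterns: the five partitions with all types U, and the single block $\{1,2,3\}$ of type F. Four qubits have twenty: the fifteen partitions with types U, four patterns with a triple of type F and a singleton, and the single block of type F. The last is the identity component in Theorem 1 for $p=4$.

**Theorem 2 (structure).** Let $\mathcal G$ be the isometry group of a locally unitarily invariant norm. Then $\mathcal G\subset U(N)$, and the identity component of $\mathcal G$ is the group $K$ of a unique pattern. Every $h\in\mathcal G$ has the form $S_\sigma(U_1\otimes\dots\otimes U_r)$, where $\sigma$ preserves block dimensions and types, $U_i$ is unitary, and for type F blocks $U_i\in\mathbb T\cdot\{g:g^T\Omega_{P_i}g=\Omega_{P_i}\}$. If no block has type F, $\mathcal G$ has exactly the form in the conjecture.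

**Theorem 3 (realization).** The group $K$ of a pattern is the identity component of the isometry group of some locally unitarily invariant norm, except precisely when $r=1$, the block has type F and $p$ is odd.

The next statement is for arbitrary positive $n_j$ again.

**Theorem 4 (exact range and classification).** Let $m=\#\{j:n_j\ge2\}$ and $q=\#\{j:n_j=2\}$.

(a) The conjecture holds for all locally unitarily invariant norms on $\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ if and only if not ($q\ge3$ and $m\ge4$); that is, iff $q\le2$ or $m=q=3$.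

(b) Let $P$ be a partition of $\{j:n_j\ge2\}\ne\emptyset$ with block dimensions $d_1,\dots,d_r$, and $\Sigma$ a subgroup of $\{\sigma:d_{\sigma(i)}=d_i\ \forall i\}$. The group $G_{P,\Sigma}=\bigcup_{\sigma\in\Sigma}S_\sigma(U(V_{P_1})\otimes\dots\otimes U(V_{P_r}))$ is the isometry group of some locally unitarily invariant norm, unless $r=2$, $d_1=d_2$, $\Sigma=\{1\}$, in which case it is not. So when $q\le2$ or $m=q=3$, these $G_{P,\Sigma}$ are exactly all the isometry groups.

When type F blocks are present, the identity components are classified completely. For the group of components we give only the containment in Theorem 2 and the orbit criterion of Lemma 6 below.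

## 5. The Lie algebras between $\mathfrak l$ and $\mathfrak{gl}(V)$

Let $G$ be closed with $\mathcal L\subset G\subset U(N)$, and $\mathcal A=\mathcal A(G)$ as in (2). Call $E\subset[p]$ *admissible* if $|E|$ is odd, or $E$ contains a big index. Admissible sets are nonempty. The next lemma is the computation of Section 2, with the repair by big indices built in.

**Lemma 4 (Rule (R)).** If $A,B\in\mathcal A$ and $E\subset A\cap B$ is admissible, then $(A\triangle B)\cup E\in\mathcal A$.

*Proof.* If $|E|$ is odd let $D=E$; otherwise let $D=E\setminus\{b\}$ with $b\in E$ big. So $|D|$ is odd and $E\setminus D$ consists of big indices. Define $X=\bigotimes_{j\in A}x_j\otimes I\in M_A$ and $Y=\bigotimes_{j\in B}y_j\otimes I\in M_B$ as follows, where $\oplus0$ pads a $2\times2$ matrix by zeros.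

- For $j\in D$: $x_j=\sigma_x\oplus0$ and $y_j=\sigma_y\oplus0$, so $x_jy_j=-y_jx_j=i\sigma_z\oplus0$.
- For $j\in(A\cap B)\setminus D$: $x_j=y_j=\sigma_z\oplus0$, so $x_jy_j=I_2\oplus0$. This has nonzero trace, and a nonzero traceless part if $n_j\ge3$.
- At the places of $A\triangle B$: any nonzero traceless matrices.

Then $YX=(-1)^{|D|}XY=-XY$, so $[X,Y]=2XY\in\mathfrak g_{\mathbb C}$. The component of $XY$ in $M_{(A\triangle B)\cup E}$ is the tensor product of the following parts: $i\sigma_z\oplus0$ on $D$, the traceless parts of $I_2\oplus0$ on $E\setminus D$ (big indices), the scalar parts of $I_2\oplus0$ on $(A\cap B)\setminus E$, the chosen matrices on $A\triangle B$, and $I$ elsewhere. All are nonzero. So $\mathfrak g_{\mathbb C}$ has a nonzero component in $M_{(A\triangle B)\cup E}$, and by (2) this set, which is nonempty, belongs to $\mathcal A$. $\square$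

**Lemma 5.** Let $j\sim k$ mean that $j=k$ or some member of $\mathcal A$ contains $j$ and $k$. This is an equivalence relation and each member of $\mathcal A$ lies in one class. For each class $Q$, the members of $\mathcal A$ inside $Q$ are either all nonempty subsets of $Q$, or exactly the odd subsets of $Q$; the second case, when different from the first, occurs only if $Q$ consists of at least $3$ qubits.

*Proof.* **Step (i): admissible subsets are inherited.** If $A\in\mathcal A$ and $E\subset A$ is admissible, then $E\in\mathcal A$: apply (R) with $B=A$. In particular all odd subsets of a member are members.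

**Step (ii): $\sim$ is an equivalence relation.** Only transitivity needs proof. Let $j,k,l$ be distinct, $j,k\in A$ and $k,l\in B$ with $A,B\in\mathcal A$. If $j\in B$ or $l\in A$, one set contains both $j$ and $l$. Otherwise $j,l\in A\triangle B$, and (R) with $E=\{k\}$ gives the member $(A\triangle B)\cup\{k\}$ containing $j$ and $l$. The elements of a member are pairwise equivalent, so it lies in one class.

**Step (iii): a class $Q$ with a big index $b$ has all nonempty subsets.** Among the members containing $b$ (one is $\{b\}$) take a maximal one, $A$. If $k\in Q\setminus A$, pick $B\in\mathcal A$ with $b,k\in B$. Then $E=A\cap B\ni b$ is admissible, and (R) gives $(A\triangle B)\cup(A\cap B)=A\cup B\in\mathcal A$, against maximality. So $Q=A\in\mathcal A$, and by (i) all admissible subsets of $Q$ are members. A nonempty non-admissible $S\subset Q$ is an even set of qubits. Pick $k\in S$. The sets $S\cup\{b\}$ and $\{k,b\}$ contain $b$, so they are members. Their symmetric difference is $S\setminus\{k\}$, and (R) with $E=\{k\}$ gives $S\in\mathcal A$.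

**Step (iv): a class $Q$ of qubits containing a nonempty even member has all nonempty subsets.** First, every pair $\{i,k\}$ inside an even member $A$ is a member: $A\setminus\{i\}$ is odd, hence a member by (i), and (R) for $A$ and $A\setminus\{i\}$ with $E=\{k\}$ gives $\{i\}\cup\{k\}$.

Next we claim: if $\{j,k\}\in\mathcal A$ and $l\in Q\setminus\{j,k\}$, then $\{j,l\}\in\mathcal A$. Take $B\in\mathcal A$ with $j,l\in B$. If $|B|$ is even, use the previous paragraph. If $|B|$ is odd and $k\in B$, then $\{j,k,l\}\in\mathcal A$ by (i), and (R) for it and $\{j,k\}$ with $E=\{j\}$ gives $\{l\}\cup\{j\}$. If $|B|$ is odd and $k\notin B$, then $|B|\ge3$; pick $i\in B\setminus\{j,l\}$. Then $\{i,j,l\}\in\mathcal A$, and (R) for it and $\{j,k\}$ with $E=\{j\}$ gives the even member $\{i,j,k,l\}$, hence the pair $\{j,l\}$.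

There is a member pair $\{j,k\}$ in $Q$. The claim gives $\{j,l\}\in\mathcal A$ for every $l\in Q\setminus\{j\}$, and, applied to $\{l,j\}$ with $l$ in the first role, $\{l,l'\}\in\mathcal A$ for all $l'\in Q\setminus\{l\}$. So all pairs in $Q$ are members. Finally, if $S\in\mathcal A$, $S\subset Q$, $j\in S$ and $k\in Q\setminus S$, then (R) for $S$ and $\{j,k\}$ with $E=\{j\}$ gives $S\cup\{k\}\in\mathcal A$. Starting from singletons we reach all nonempty subsets.

**Step (v): a class $Q$ of qubits with $|Q|\ge2$ and only odd members has $|Q|\ge3$ and all odd subsets.** Two elements of $Q$ lie in a member, which is odd of size at least $3$; by (i) they lie in a member triple. So $|Q|\ge3$. Let $a,b,c\in Q$ be distinct, and let $\{a,b,x\}$ and $\{a,c,y\}$ be member triples. If $x=c$ or $y=b$, then $\{a,b,c\}\in\mathcal A$. If $x=y$, (R) with $E=\{a\}$ gives $\{b,c\}\cup\{a\}$. Otherwise the triples meet exactly in $a$, (R) with $E=\{a\}$ gives $\{a,b,c,x,y\}\in\mathcal A$, and (i) gives $\{a,b,c\}\in\mathcal A$. So all triples in $Q$ are members. If $S\in\mathcal A$ is odd, $S\subset Q$, $j\in S$, and $k,l\in Q\setminus S$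 are distinct, (R) for $S$ and $\{j,k,l\}$ with $E=\{j\}$ gives $S\cup\{k,l\}\in\mathcal A$. Starting from singletons we reach all odd subsets.

A class with one element has its only nonempty subset as member, so the cases are complete. $\square$

## 6. From the Lie algebra to the group: proof of Theorem 2

The inclusion $\mathcal G\subset U(N)$ is Lemma 1. The rest of the proof uses only that $\mathcal G$ is closed and $\mathcal L\subset\mathcal G\subset U(N)$; we shall apply it to such groups later.

**Step 1: the identity component is the group of a pattern.** Let $P_1,\dots,P_r$ be the classes of Lemma 5 for $\mathcal A(\mathcal G)$. Give $P_i$ type U if all its nonempty subsets are members, and type F otherwise. By Lemma 5 and (4),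
$$\mathfrak g_{\mathbb C}=\mathbb CI\oplus\mathfrak s_1\oplus\dots\oplus\mathfrak s_r,\qquad \mathfrak s_i=\begin{cases}\mathfrak{sl}(V_{P_i})&\text{type U},\\ \{X\in\mathfrak{gl}(V_{P_i}):X^T\Omega_{P_i}+\Omega_{P_i}X=0\}&\text{type F},\end{cases}\tag{7}$$
where $\mathfrak s_i$ acts on $V_{P_i}$ and as identity on the other blocks. Type F gives an orthogonal algebra of size at least $16$ or a symplectic algebra of size at least $8$.

Each $M_A$ is closed under adjoints, so a skew-Hermitian element of (7) has skew-Hermitian components, and by (2)
$$\mathfrak g=i\mathbb RI\oplus\bigoplus_i\big(\mathfrak s_i\cap\mathfrak u(V_{P_i})\big).$$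
This is the Lie algebra of the group $K$ of our pattern: $K$ is the image of $\prod K_i$, whose factors have Lie algebras $i\mathbb R\oplus(\mathfrak s_i\cap\mathfrak u(V_{P_i}))$. Both $\mathcal G_0$ and $K$ are compact and connected, so $\mathcal G_0=K$.

**Step 2: the pattern is unique.** For any pattern with group $K$, the same computation read backwards shows that $\mathcal A(K)$ consists of all nonempty subsets of its type U blocks and all odd subsets of its type F blocks. Here the spaces $\mathfrak s_i$ are sums of spaces $M_A$, closed under adjoints, so each is the complexification of its skew-Hermitian part. The classes of this family are the blocks, since two elements of a type F block lie in a triple. A block has type U iff all its nonempty subsets occur. So $K$ determines the pattern.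

**Step 3: what conjugation by $h\in\mathcal G$ does to the blocks.** Conjugation by $h$ preserves $\mathfrak g_{\mathbb C}$, hence $[\mathfrak g_{\mathbb C},\mathfrak g_{\mathbb C}]=\bigoplus\mathfrak s_i$; all $\mathfrak s_i$ are simple. So $h\mathfrak s_ih^{-1}=\mathfrak s_{\sigma(i)}$ for a permutation $\sigma$. The unital associative algebra generated by $\mathfrak s_i$ is $\mathrm{End}(V_{P_i})\otimes I$, because $\mathfrak s_i$ contains $M_{\{j\}}$ for $j\in P_i$, and these already generate $\bigotimes_{j\in P_i}M_{n_j}$. Hence $h(\mathrm{End}(V_{P_i})\otimes I)h^{-1}=\mathrm{End}(V_{P_{\sigma(i)}})\otimes I$, and the dimensions agree: $d_{\sigma(i)}=d_i=:d$. The types agree as well. Otherwise $d\ge8$ and $d^2-1$ equals $\frac{d(d-1)}2$ or $\frac{d(d+1)}2$, i.e. $(d-1)(d+2)=0$ or $(d-2)(d+1)=0$, which is impossible.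

**Step 4: factor $h$.** The operator $S_\sigma^{-1}h$ is unitary and normalizes each $\mathrm{End}(V_{P_i})\otimes I$. It acts there by a $*$-automorphism, that is, by conjugation with a unitary $U_i$. So $(\bigotimes U_i)^{-1}S_\sigma^{-1}h$ commutes with $\mathrm{End}(V)$ and is a unit scalar, which we absorb into $U_1$. Thus $h=S_\sigma(U_1\otimes\dots\otimes U_r)$.

**Step 5: the restriction on $U_i$ in type F.** Two type F blocks of equal dimension have the same number of qubits, and the lexicographic identification is the one induced by the increasing bijection of their qubits. It carries $\Omega_{P_i}$ to $\Omega_{P_{\sigma(i)}}$, so $S_\sigma\mathfrak s_iS_\sigma^{-1}=\mathfrak s_{\sigma(i)}$, and therefore $U_i\mathfrak s_iU_i^{-1}=\mathfrak s_i$. Write $U=U_i$, $\Omega=\Omega_{P_i}$, $\Omega'=U^T\Omega U$. For $X\in\mathfrak s_i$ put $X'=UXU^{-1}\in\mathfrak s_i$; then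
$$X^T\Omega'+\Omega'X=U^T\big(X'^T\Omega+\Omega X'\big)U=0 .$$
So $X^T\Omega'=-\Omega'X$, and from $X^T\Omega=-\Omega X$ we get $\Omega^{-1}X^T=-X\Omega^{-1}$. Together, $\Omega^{-1}\Omega'X=-\Omega^{-1}X^T\Omega'=X\Omega^{-1}\Omega'$. Since $\mathfrak s_i$ generates $\mathrm{End}(V_{P_i})$, $\Omega^{-1}\Omega'$ is a scalar $c$, and $|c|=1$ as all matrices are unitary. So $U^T\Omega U=c\,\Omega$, and $c^{-1/2}U$ preserves $\Omega$.

**Step 6: all types U.** Then $K=G_P$. If $h=S_\sigma(\bigotimes U_i)\in\mathcal G$, then $hK=S_\sigma K\subset\mathcal G$. So $\mathcal G=\bigcup_{\sigma\in\Sigma}S_\sigma K$ for a set $\Sigma$ of permutations with $d_{\sigma(i)}=d_i$. This is (1). $\square$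

## 7. A norm sees only orbits

Given a group $G\supset\mathcal L$, it is natural to take some $G$-invariant norm and hope that its isometry group is $G$. There is an obstruction: a norm invariant under $G$ is invariant under every linear map that maps each $G$-orbit into itself. We have met two cases where this enlarges the group: $\mathcal L$ on $\mathbb C^n\otimes\mathbb C^n$ forces the swap (Proposition A, Step 3), and by Lemma 2 the symplectic group on an odd number of qubits forces $U(N)$. The lemma below says that there is no other obstruction.

For a closed $G$ with $\mathcal L\subset G\subset U(N)$ put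
$$\hat G=\{g\in U(N):gGv=Gv\ \ \forall v\in V\}\supset G .$$
Then $\hat Gv=Gv$ for all $v$, so every $G$-invariant function on $V$ is $\hat G$-invariant.

**Lemma 6.** For every closed $G$ with $\mathcal L\subset G\subset U(N)$ there is a locally unitarily invariant norm with isometry group exactly $\hat G$. A closed $G$ with $\mathcal L\subset G\subset U(N)$ is the isometry group of some norm iff $\hat G=G$.

*Proof.* **Step 1: finitely many orbits determine $\hat G$.** For a unit vector $y$ let $\mathrm{Stab}(Gy)=\{g\in U(N):gGy=Gy\}$, a closed group since $Gy$ is compact. Then $\hat G=\bigcap_y\mathrm{Stab}(Gy)$, so $\hat G$ is closed. In a compact Lie group a strictly decreasing sequence of closed subgroups is finite, because each step lowers the dimension or, at equal dimension, the finite number of components. So $\hat G=\bigcap_{i=1}^k\mathrm{Stab}(Gy_i)$ for finitely many unit vectors $y_1,\dots,y_k$, $k\ge1$, in distinct orbits.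

**Step 2: a ball whose extreme points are these orbits, at different radii.** The orbits $Gy_i$ are disjoint compact subsets of the unit sphere, and $\mathrm{Re}\langle y,z\rangle=1-\frac12\|y-z\|_2^2$ for unit vectors. So there is $\eta\in(0,1]$ with $\mathrm{Re}\langle y,z\rangle\le1-\eta$ whenever $y\in Gy_i$, $z\in Gy_l$, $i\ne l$. Choose distinct $c_i\in(1-\eta,1)$ and let $B=\mathrm{conv}\bigcup_ic_iGy_i$. This set is compact and convex, and it is invariant under $\mathbb T\subset G$. Its real span is therefore a complex subspace, which is nonzero and $\mathcal L$-invariant; as $\mathcal L$ spans $\mathrm{End}(V)$, it is $V$. Hence $B$ is a neighborhood of $0$ and the unit ball of a $G$-invariant norm.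

The extreme points of $B$ lie in $\bigcup_ic_iGy_i$. Conversely let $y\in Gy_i$. The functional $\mathrm{Re}\langle y,\cdot\rangle$ takes the value $c_i$ at $c_iy$. At other points $c_iy'$ of $c_iGy_i$ it is $c_i\mathrm{Re}\langle y,y'\rangle<c_i$. On $c_lGy_l$, $l\ne i$, it is at most $c_l(1-\eta)\le1-\eta<c_i$. So $c_iy$ is its unique maximizer on $B$, hence extreme. The extreme points of $B$ are exactly $\bigcup_ic_iGy_i$.

**Step 3: read off the isometries.** The norm is $G$-invariant, hence locally unitarily invariant. An isometry is unitary by Lemma 1 and permutes the extreme points of $B$. It preserves $\|\cdot\|_2$ and the $c_i$ are distinct, so it preserves each $c_iGy_i$ and lies in $\bigcap\mathrm{Stab}(Gy_i)=\hat G$. Conversely, $\hat G$ preserves each $Gy_i$, hence $B$.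

**Step 4: the criterion.** If $\hat G=G$, we have constructed the norm. If $G$ is the isometry group of a norm and $g\in\hat G$, then $gv\in Gv$, so $\|gv\|=\|v\|$ for all $v$, and $g\in G$. $\square$

## 8. Which patterns occur: proof of Theorem 3

For a partition $P$ call $\bigotimes_iv_i$ with $v_i\in V_{P_i}$ a *$P$-product vector*. These vectors prevent $\hat G$ from mixing blocks.

**Lemma 7.** Let $G$ be closed, $\mathcal L\subset G\subset U(N)$, and suppose that $G$ maps $P$-product vectors to $P$-product vectors. Then each $A\in\mathcal A(\hat G)$ lies in one block of $P$.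

*Proof.* Since $\hat Gv=Gv$, the group $\hat G$ also maps $P$-product vectors to $P$-product vectors. Suppose $A\in\mathcal A(\hat G)$ meets a block, say $P_1$, and its complement. Let $v=v_1\otimes v'$ be a nonzero $P$-product vector with $v_1\in V_{P_1}$ and $v'\in V_{P_1^c}$. For $X$ in the Lie algebra $\hat{\mathfrak g}$ of $\hat G$, the vector $v(t)=e^{tX}v$ is a product across $P_1\,|\,P_1^c$. So for functionals $\varphi,\alpha$ on $V_{P_1}$ and $\psi,\beta$ on $V_{P_1^c}$,
$$(\varphi\otimes\psi)(v(t))\,(\alpha\otimes\beta)(v(t))=(\varphi\otimes\beta)(v(t))\,(\alpha\otimes\psi)(v(t)).$$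
Choose them with $\varphi(v_1)=\psi(v')=0$ and $\alpha(v_1)=\beta(v')=1$. At $t=0$ the four values are $0,1,0,0$ in the order written, so differentiation at $0$ gives $(\varphi\otimes\psi)(Xv)=0$. This is complex-linear in $X$, so it holds for all $X\in\hat{\mathfrak g}_{\mathbb C}\supset M_A$.

Now take $v=\bigotimes_je_1$ and $X=\bigotimes_{j\in A}(\sigma_x\oplus0)\otimes I\in M_A$. Then $Xv=u_1\otimes u'$, where $u_1$ and $u'$ have $e_2$ at the places of $A$ and $e_1$ elsewhere. Since $A$ meets both $P_1$ and $P_1^c$, $u_1\perp v_1$ and $u'\perp v'$. With $\varphi=\langle u_1,\cdot\rangle$, $\psi=\langle u',\cdot\rangle$, $\alpha=\langle v_1,\cdot\rangle$, $\beta=\langle v',\cdot\rangle$ we get $(\varphi\otimes\psi)(Xv)=1$, a contradiction. $\square$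

*Proof of Theorem 3.* **Step 1: the exception.** Let $r=1$, type F, $p$ odd. By Lemma 2, $K$ is transitive on the unit sphere; the group in Lemma 2 is the compact symplectic group, which is connected, so $K$ contains all of it. If $K$ were the identity component of the isometry group $\mathcal G$ of a norm, the norm would be $K$-invariant, hence a multiple of $\|\cdot\|_2$, and $\mathcal G=\mathcal G_0=U(N)$. But $\mathcal A(K)$ lacks $\{1,2\}$, so $K\ne U(N)$. Hence $K$ is not realized.

**Step 2: in all other cases the blocks of $\hat K$ are those of $K$.** By Lemma 6 there is a norm with isometry group $\hat K$, and we show $\hat K_0=K$. Let $\mathcal A=\mathcal A(K)\subset\hat{\mathcal A}=\mathcal A(\hat K)$. Elements of $K$ map $P$-product vectors to $P$-product vectors, so by Lemma 7 the classes of $\hat{\mathcal A}$ are contained in blocks of $P$. They contain the blocks since $\hat{\mathcal A}\supset\mathcal A$. So they are the $P_i$.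

**Step 3: an invariant that keeps the types.** A type U block stays type U since $\mathcal A\subset\hat{\mathcal A}$. Suppose a block, say $P_1$, has type F for $K$ and type U for $\hat K$. Then $SU(V_{P_1})\otimes I\subset\hat K$. Let $\Omega=\Omega_{P_1}$, $d=\dim V_{P_1}\ge8$, and let $H$ be the tensor product of the other blocks ($H=\mathbb C$ if $r=1$). Identify $V=V_{P_1}\otimes H$ with $d\times\dim H$ matrices $X$ via $x\otimes w\mapsto xw^T$. Put
$$f(X)=\|X^T\Omega X\|_F .$$
An element $g\otimes u\in K$ acts by $X\mapsto gXu^T$, with $u$ unitary and $g^T\Omega g=c\,\Omega$, $|c|=1$. So $f(gXu^T)=\|u\,X^Tg^T\Omega gX\,u^T\|_F=f(X)$. Thus $f$ is $K$-invariant, hence $\hat K$-invariant, in particular invariant under $SU(V_{P_1})\otimes I$. We now contradict this.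

Label the qubit basis $e_0,e_1$, so $Je_1=e_0$ and $Je_0=-e_1$. Write $e_{\mathbf 0}=e_{0\cdots0}$ and $e_{\mathbf 1}=e_{1\cdots1}$. Then $\Omega e_{\mathbf 1}=e_{\mathbf 0}$ and $\Omega e_{\mathbf 0}=(-1)^{|P_1|}e_{\mathbf 1}$.

*Case $|P_1|$ even.* Let $w\in H$ be a unit vector. $SU(d)$ moves $e_{\mathbf 0}\otimes w$ to $\frac1{\sqrt2}(e_{\mathbf 0}+e_{\mathbf 1})\otimes w$. For $X=xw^T$ we have $X^T\Omega X=(x^T\Omega x)\,ww^T$ and $\|ww^T\|_F=1$, so $f=|x^T\Omega x|$. At the first vector $f=|e_{\mathbf 0}^Te_{\mathbf 1}|=0$; at the second, $f=\frac12(e_{\mathbf 0}^T\Omega e_{\mathbf 1}+e_{\mathbf 1}^T\Omega e_{\mathbf 0})=1$. Contradiction.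

*Case $|P_1|$ odd.* If $r=1$ we would be in the exceptional case. So $r\ge2$, $\dim H\ge2$, and we take two standard basis vectors $w_1,w_2$ of $H$. Since $SU(d)$, $d\ge8$, moves any orthonormal pair to any other, it moves $e_{\mathbf 0}\otimes w_1+e_{0\cdots01}\otimes w_2$ to $e_{\mathbf 0}\otimes w_1+e_{\mathbf 1}\otimes w_2$. If $X$ has columns $x_1,x_2$ at $w_1,w_2$ and zeros elsewhere, $X^T\Omega X$ is antisymmetric with only the entries $\pm x_1^T\Omega x_2$, so $f=\sqrt2\,|x_1^T\Omega x_2|$. At the first vector, $\Omega e_{0\cdots01}=\pm e_{1\cdots10}$ is orthogonal to $e_{\mathbf 0}$ because $|P_1|\ge3$, so $f=0$. At the second, $f=\sqrt2\,|e_{\mathbf 0}^Te_{\mathbf 0}|=\sqrt2$. Contradiction.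

So the types agree, $\hat{\mathcal A}=\mathcal A$, and $\hat K_0=K$ by Theorem 2 applied to $\hat K$. $\square$

The two cases show where the exception comes from: an antisymmetric form vanishes on every single vector, so it takes a second column, i.e. a second block, to see it.

## 9. The exact range of dimensions: proof of Theorem 4

By Section 4 we may again assume all $n_j\ge2$, so $m=p$.

**Part (a), sufficiency.** If $q\le2$, no block consists of three qubits, so type F does not occur, and Theorem 2 gives the form (1). If $m=q=3$, the only possible type F block is $[3]$, with $r=1$ and $p=3$ odd. By Theorem 3 it is not the pattern of an isometry group. So again all types are U, and Theorem 2 applies. Since $q\le m$, these are exactly the cases where not ($q\ge3$ and $m\ge4$).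

**Part (a), necessity.** Let $q\ge3$ and $m\ge4$, with qubits $1,2,3$. The pattern with $\{1,2,3\}$ of type F and all other indices as singletons of type U has $r\ge2$. By Theorem 3 it is the pattern of the isometry group $\mathcal G$ of some norm. If $\mathcal G$ had the form (1) for a partition $P'$, then $\mathcal G_0=G_{P'}$ by Lemma 3. This is the group of the pattern $P'$ with all types U, contradicting the uniqueness of the pattern in Theorem 2.

**Part (b), reduction to permutations.** Let $K=G_P$ and $G=G_{P,\Sigma}$. Since $S_\sigma S_\tau=S_{\sigma\tau}$ and $S_\sigma KS_\sigma^{-1}=K$, $G$ is a closed group, and $\mathcal L\subset G\subset U(N)$. It maps $P$-product vectors to $P$-product vectors. By Lemma 7 every member of $\mathcal A(\hat G)$ lies in one block, while $\mathcal A(\hat G)\supset\mathcal A(K)$ contains all nonempty subsets of blocks. So $\hat G_0=K$, and by Theorem 2, applied to $\hat G$, $\hat G=\bigcup_{\sigma\in\hat\Sigma}S_\sigma K$, where we let $\hat\Sigma=\{\sigma:S_\sigma\in\hat G\}\supset\Sigma$.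

Distinct $\sigma$ give distinct cosets $S_\sigma K$: if $S_\rho\in K$, then conjugation by $S_\rho$ fixes each algebra $\mathrm{End}(V_{P_i})\otimes I$, but it also carries it to $\mathrm{End}(V_{P_{\rho(i)}})\otimes I$, a different algebra if $\rho(i)\ne i$, as $d_i\ge2$. So $\hat G=G$ iff $\hat\Sigma=\Sigma$, and by Lemma 6, $G$ is an isometry group iff $\hat\Sigma=\Sigma$.

**Part (b), $r\le2$.** If $r=1$, or $r=2$ and $d_1\ne d_2$, or $r=2$, $d_1=d_2$ and $\Sigma=S_2$, then $\Sigma$ is already the set of all permutations preserving dimensions, so $\hat\Sigma=\Sigma$. If $r=2$, $d_1=d_2$ and $\Sigma=\{1\}$, then $v=\sum_is_ia_i\otimes b_i$ and its swap $\sum_is_ib_i\otimes a_i$ lie in the same $K$-orbit for every $v$, as in Step 3 of Proposition A. So the swap is in $\hat G$, and $G$ is not an isometry group.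

**Part (b), $r\ge3$: a vector that tells the blocks apart.** Let $\rho_i(v)$ be the reduced density operator on $V_{P_i}$, that is, the partial trace of $vv^*$ over the other blocks, and $f_i(v)=\mathrm{tr}\,\rho_i(v)^2$. For example, $v=\frac1{\sqrt2}(e_1\otimes e_1+e_2\otimes e_2)$ on two blocks has $\rho_1=\frac12(e_1e_1^*+e_2e_2^*)$ and $f_1=\frac12$, while a unit product vector has $f_1=1$. The function $f_i$ is a real polynomial in the real coordinates of $v$, and it is $K$-invariant because $\bigotimes U_l$ changes $\rho_i$ to $U_i\rho_iU_i^*$.

For $i\ne k$ the polynomial $f_i-f_k$ is not zero: choose $l\ne i,k$, and let $v$ be $\frac1{\sqrt2}(e_1\otimes e_1+e_2\otimes e_2)$ on blocks $i,l$, tensored with unit product vectors on the other blocks. Then $f_i(v)=\frac12$ and $f_k(v)=1$. The product of these finitely many nonzero polynomials is nonzero, so some $v$ has all $f_i(v)$ distinct. Fix it.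

Let $\sigma\in\hat\Sigma$. Then $S_\sigma v\in\hat Gv=Gv$, so $S_\sigma v\in S_\tau Kv=KS_\tau v$ for some $\tau\in\Sigma$. Hence $f_k(S_\sigma v)=f_k(S_\tau v)$ for all $k$. As $S_\sigma$ moves block $i$ to block $\sigma(i)$, $f_{\sigma(i)}(S_\sigma v)=f_i(v)$, and likewise for $\tau$. So $f_{\sigma^{-1}(k)}(v)=f_{\tau^{-1}(k)}(v)$ for all $k$. By distinctness $\sigma^{-1}=\tau^{-1}$, so $\sigma=\tau\in\Sigma$. Thus $\hat\Sigma=\Sigma$, and $G$ is an isometry group.

**Part (b), last sentence.** Let $q\le2$ or $m=q=3$, and let $\mathcal G$ be an isometry group. By (a), $\mathcal G$ has the form (1) for some $P$, and $\mathcal G_0=K=G_P$ by Lemma 3. Put $\Sigma=\{\sigma:d_{\sigma(i)}=d_i\ \forall i,\ S_\sigma K\subset\mathcal G\}$. Since distinct $\sigma$ give distinct cosets, this is the index set in (1). It is a group, because $S_\sigma K\,S_\tau K=S_{\sigma\tau}K$ and $\mathcal G$ is a group (a finite set of permutations closed under products and containing $1$ is a subgroup). So $\mathcal G=G_{P,\Sigma}$, and by what we have proved it is not the excluded case $r=2$, $d_1=d_2$, $\Sigma=\{1\}$. Conversely, all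 other $G_{P,\Sigma}$ are isometry groups. $\square$
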